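# Deleting a point from an infinite-dimensional Banach space by a smooth diffeomorphism

## Bumps, gauges, bodies, and diffeomorphisms that delete a point

Throughout, $X$ is a real Banach space with norm $\|\cdot\|$, $B(x,r)$ is the open ball, and $p\in\mathbb N\cup\{\infty\}$, $p\ge1$, is fixed once and for all. Differentiability is in the sense of Fréchet.

**$C^p$ diffeomorphism.** A $C^p$ bijection between open subsets of $X$ whose inverse is also $C^p$. Its derivative at each point is then a linear isomorphism. *Example.* Translations and $x\mapsto 2x$ are $C^\infty$ diffeomorphisms of $X$. The map $s\mapsto s^3$ of $\mathbb R$ is a $C^\infty$ bijection but not a diffeomorphism, since its inverse is not differentiable at $0$.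

**$C^p$ bump.** A $C^p$ function $b:X\to\mathbb R$ whose support is nonempty and bounded. *Example.* On $\ell_2$ the function $\|x\|^2$ is a continuous quadratic form, hence $C^\infty$. If $\beta\in C^\infty(\mathbb R)$ satisfies $\beta(0)=1$ and $\beta=0$ on $[1,\infty)$, then $x\mapsto\beta(\|x\|^2)$ is a $C^\infty$ bump.

**Gauge.** A continuous function $G:X\to[0,\infty)$ that is $C^p$ on $X\setminus\{0\}$, with $G(\lambda x)=\lambda G(x)$ for $\lambda\ge0$ and $G(x)>0$ for $x\ne0$. Neither symmetry, nor the triangle inequality, nor comparability with $\|\cdot\|$ is required. *Example.* In polar coordinates on $\mathbb R^2$ put $G(x)=|x|(2+\cos4\varphi)$ and $G(0)=0$. This is a gauge, but $G(1,1)=G(1,-1)=\sqrt2$ while $G(2,0)=6>2\sqrt2$, so the triangle inequality fails.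

**Body with center $c$ and gauge $G$.** The closed set $\{x:G(x-c)\le1\}$. It contains the open set $\{x:G(x-c)<1\}$. Both are *starlike with respect to $c$*: with a point $x$ they contain the segment $[c,x]$. *Example.* A body may be unbounded. On $\ell_2$ let $\omega(x)=\big(\sum_{k\ge1}16^{-k}x_k^2\big)^{1/2}$. This is a gauge (the square root of a continuous quadratic form that is positive off $0$), and the body $\{\omega\le1\}$ contains $4^ke_k$ for every $k$.

**Discrete family.** A family of subsets of $X$ such that each point of $X$ has a neighborhood meeting at most one member. *Example.* In $\mathbb R$ the family of the sets $\{n\}$, $n\in\mathbb N$, is discrete. The family of the sets $\{1/n\}$ is not, because of the point $0$.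

**Deleting points with a bounded support.** $X$ admits $C^p$ diffeomorphisms deleting points with a bounded support if for every neighborhood $U$ of $0$ there is a $C^p$ diffeomorphism $h:X\to X\setminus\{0\}$ that is the identity outside $U$. *Non-example.* $X=\mathbb R$: a continuous $h:\mathbb R\to\mathbb R\setminus\{0\}$ that is the identity outside a bounded set takes negative and positive values, hence the value $0$ by the intermediate value theorem. A positive example, $\ell_2$, is worked out below.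

Suppose such an $h$ exists for a bounded $U$. Then $h\neq\mathrm{id}$, and for a suitable functional $x^*$ the function $x\mapsto x^*(h(x)-x)$ is a $C^p$ bump. So a bump is necessary. We ask: *in an infinite-dimensional space, is a bump also sufficient?* The problem comes from "Starlike Bodies and Deleting Diffeomorphisms in Banach Spaces" (http://www.mat.ucm.es/~dazagrar/articulos/extractaAM.pdf). It is stated there as known that the necessity just described holds, that a bump together with a (not necessarily equivalent) $C^p$ smooth norm is sufficient, and that $C^p$ smooth partitions of unity are sufficient. None of this is used below. The answer is yes.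

**Theorem A.** Let $X$ be an infinite-dimensional Banach space with a $C^p$ bump. For every neighborhood $U$ of $0$ there is a $C^p$ diffeomorphism $h:X\to X\setminus\{0\}$ that is the identity outside $U$.

There is a supplement, proved in the last section.

**Theorem B.** For a Banach space $X\ne\{0\}$ the following are equivalent:

1. $X$ is infinite-dimensional and has a $C^p$ bump;
2. $X$ admits $C^p$ diffeomorphisms deleting points with a bounded support;
3. if $(K_i)_{i\in I}$ is a discrete family of nonempty compact sets, each starlike with respect to one of its points, and $O\supset K:=\bigcup_iK_i$ is open, then there is a $C^p$ diffeomorphism $X\to X\setminus K$ that is the identity outside $O$;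
4. there is a $C^p$ bump $f\ge0$ on $X$ with $f'(x)\ne0$ whenever $f(x)\ne0$.

## Finite dimension forbids it, and $\ell_2$ allows it

**Finite dimension.** Let $h:\mathbb R^d\to\mathbb R^d\setminus\{0\}$ be a $C^p$ diffeomorphism that is the identity outside a bounded set. Then $|h(x)|^2\to\infty$ as $|x|\to\infty$, so $|h|^2$ attains its minimum at some $x_*$. There $2\langle h(x_*),h'(x_*)v\rangle=0$ for all $v$. As $h'(x_*)$ is onto, $h(x_*)=0$, a contradiction. What was used is that a minimum is attained, that is, compactness.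

**The space $\ell_2$.** Take $\omega$ as in the example above and put $c_n=e_1+\dots+e_n$, $c_0=0$, and
$$C_n=\{x:\omega(x-c_n)\le4^{-n}\}.$$
Since $\omega(c_{n+1}-c_n)=\omega(e_{n+1})=4^{-n-1}$, even $\omega(x-c_{n+1})\le2\cdot4^{-n-1}$ implies $\omega(x-c_n)\le3\cdot4^{-n-1}<4^{-n}$. So the $C_n$ are nested, with room to spare. A point $y\in\bigcap C_n$ would satisfy $4^{-k}|y_k-1|\le\omega(y-c_n)\le4^{-n}$ for all $n\ge k$, so $y_k=1$ for all $k$, and no such $y$ lies in $\ell_2$. Hence $\bigcap C_n=\emptyset$.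

This is how a point can disappear. Suppose we can find diffeomorphisms $h_n$ of $X$ that carry smaller and smaller neighborhoods $P_n$ of $0$ onto $C_n$, with $h_{n+1}=h_n$ off $P_n$. Each $x\ne0$ eventually leaves $P_n$, and then its image never changes again. The image of $0$ would have to lie in $\bigcap C_n=\emptyset$. The limit is a diffeomorphism of $X\setminus\{0\}$ onto $X$. We now make this precise for general bodies. After that, the whole problem is to find the $C_n$.

## From nested bodies with empty intersection to a deleted point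

In this section $X$ has a $C^p$ bump. Translate it so that it is nonzero at $0$ and replace it by $b^2/(1+b^2)$. So we fix a $C^p$ function $b:X\to[0,1)$ and $r_0,\delta>0$ with $b=0$ outside $B(0,r_0)$ and $b\ge\delta$ on $B(0,\delta)$.

The first lemma turns the bump into a gauge comparable to the norm.

**Lemma 1.** There are a gauge $\psi$ and $M\ge1$ with $M^{-1}\|x\|\le\psi(x)\le M\|x\|$ for all $x$.

*Proof.* For $x\ne0$ put $I(x)=\int_0^\infty b(sx)\,ds$. On the open set $\{\|x\|>\rho\}$ the integrand vanishes for $s\ge r_0/\rho$, so there $I(x)=\int_0^{r_0/\rho}b(sx)\,ds$. The $x$-derivatives $s^kD^kb(sx)$ of the integrand are jointly continuous in $(s,x)$, so $I$ is $C^p$ by differentiation under the integral. Substitution gives $I(\lambda x)=I(x)/\lambda$ for $\lambda>0$. Since $b\ge\delta$ for $s<\delta/\|x\|$, and $b<1$ with $b(sx)=0$ for $s\ge r_0/\|x\|$, we get $\delta^2/\|x\|\le I(x)\le r_0/\|x\|$. Put $\psi=1/I$, $\psi(0)=0$, and $M=\max(1,r_0,\delta^{-2})$. $\square$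

The next lemma inflates a small body to a large one with the same center, moving points along rays only and leaving fixed everything outside a slight enlargement of the large body.

**Lemma 2.** Let $G,H$ be gauges, $t>1$, $\varepsilon>0$, and $\{H\le\varepsilon\}\subset\{G<1\}$. There is a $C^p$ diffeomorphism $r$ of $X$ with $r(0)=0$, $r=\mathrm{id}$ outside $\{G\le t\}$, and $r(\{H\le\varepsilon\})=\{G\le1\}$.

*Proof.* **Step 1: the problem on one ray.** On an open ray from $0$ use $s=G(x)$ as coordinate. Put $e(x)=\varepsilon G(x)/H(x)$, which is $C^p$ on $X\setminus\{0\}$ and constant on rays. Then $H(x)\le\varepsilon$ means $s\le e$. At the point of the ray where $H=\varepsilon$ we have $e=G<1$ by hypothesis, so $e(x)\in(0,1)$ always. So we want increasing bijections $\beta(e,\cdot)$ of $(0,\infty)$, smooth in $(e,s)$, equal to the identity for $s\le e/2$ and for $s\ge t$, with $\beta(e,e)=1$.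

**Step 2: a formula for $\beta$.** Choose $\zeta,\tilde\zeta\in C_c^\infty((0,1))$, both $\ge0$ with integral $1$, with $\tilde\zeta<t$ everywhere; this is possible since $t>1$. Let $Z,\tilde Z$ be their primitives vanishing at $-\infty$, and for $e\in(0,1)$, $s>0$ let
$$\beta(e,s)=s+(1-e)Z\Big(\frac{2s-e}{e}\Big)-(1-e)\tilde Z\Big(\frac{s-e}{t-e}\Big).$$
If $s\le e/2$, both arguments are $\le0$ and $\beta=s$. If $s\ge t$, both are $\ge1$ (note $s\ge t>1>e$), both primitives equal $1$, and $\beta=s$. For $s=e$ the arguments are $1$ and $0$, so $\beta(e,e)=e+(1-e)=1$. The quotient $\frac{1-e}{t-e}$ decreases in $e$, so it is at most $\frac1t$, and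
$$\partial_s\beta\ge1-\frac{1-e}{t-e}\,\tilde\zeta\Big(\frac{s-e}{t-e}\Big)>0 .$$
Thus $\beta(e,\cdot)$ is an increasing bijection of $(0,\infty)$. The map $(e,s)\mapsto(e,\beta(e,s))$ is a $C^\infty$ bijection of $(0,1)\times(0,\infty)$ with invertible derivative, so the inverse of $\beta(e,\cdot)$ is $C^\infty$ jointly in $(e,s)$.

**Step 3: the map $r$.** Put $r(x)=\frac{\beta(e(x),G(x))}{G(x)}\,x$ for $x\ne0$ and $r(0)=0$. If $0<H(x)<\varepsilon/2$ then $G(x)=e(x)H(x)/\varepsilon<e(x)/2$ and $r(x)=x$. So $r$ is the identity near $0$ and $C^p$ everywhere. As $r$ preserves rays and $G(r(x))=\beta(e(x),G(x))$, it is bijective, and its inverse is given by the same formula with $\beta(e,\cdot)^{-1}$ (and is the identity near $0$); hence the inverse is $C^p$. If $G(x)\ge t$ then $r(x)=x$. Finally, for $x\ne0$,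
$$H(x)\le\varepsilon\iff G(x)\le e(x)\iff\beta(e(x),G(x))\le\beta(e(x),e(x))=1\iff G(r(x))\le1.\qquad\square$$

Next we need to move a center to the next center.

**Lemma 3.** If $O$ is open and $[a,a']\subset O$, there is a $C^p$ diffeomorphism $g$ of $X$ with $g=\mathrm{id}$ outside $O$ and $g(a)=a'$.

*Proof.* The segment is compact, so we may choose $\mu>0$ with $\mu r_0<\operatorname{dist}([a,a'],X\setminus O)$ (no condition if $O=X$) and finitely many $w_i\in[a,a']$ such that the balls $B(w_i,\mu\delta)$ cover $[a,a']$. Then $S(x)=\sum_ib((x-w_i)/\mu)$ is $C^p$, satisfies $S\ge\delta$ on $[a,a']$, and vanishes off $O$. Let $\sigma\in C^\infty(\mathbb R,[0,1])$ with $\sigma=0$ on $(-\infty,0]$ and $\sigma=1$ on $[1,\infty)$. The vector field $v(x)=\sigma(S(x)/\delta)(a'-a)$ is $C^p$, hence locally Lipschitz, and bounded. So its flow is global and $C^p$. The time-one map $g$ is a $C^p$ diffeomorphism (its inverse is the time-$(-1)$ map), and it fixes the points off $O$, where $v=0$. On $[a,a']$ we have $v=a'-a$,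 so $\tau\mapsto a+\tau(a'-a)$, $0\le\tau\le1$, is an integral curve and $g(a)=a'$. $\square$

The last tool says that the limit of the $h_n$ is a diffeomorphism.

**Lemma 4.** Let $(P_n),(C_n)$ be decreasing sequences of closed subsets of $X$ and $h_n$ be $C^p$ diffeomorphisms of $X$ with $h_n(P_n)=C_n$ and $h_{n+1}=h_n$ off $P_n$. Then $h=\lim h_n$ is a well-defined $C^p$ diffeomorphism $X\setminus\bigcap P_n\to X\setminus\bigcap C_n$, equal to $h_0$ off $P_0$.

*Proof.* Since $P_k\subset P_m$ for $k\ge m$, on the open set $X\setminus P_m$ we have $h_k=h_m$ for all $k\ge m$; and $h_m(X\setminus P_m)=X\setminus C_m$. The sets $X\setminus P_m$ and $X\setminus C_m$ increase to $X\setminus\bigcap P_n$ and $X\setminus\bigcap C_n$. So $h$ is defined and onto, and it is injective because any two points lie in a common $X\setminus P_m$. On the open set $X\setminus P_m$ we have $h=h_m$, and on the open set $X\setminus C_m$ we have $h^{-1}=h_m^{-1}$. $\square$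

**Proposition 5.** Let $X$ have a $C^p$ bump. Suppose there are points $c_n\in X$, gauges $G_n$ and numbers $t_n>1$ $(n\ge0)$ such that, with $C_n=\{x:G_n(x-c_n)\le1\}$ and $C_n^\circ=\{x:G_n(x-c_n)<1\}$,
$$\{x:G_{n+1}(x-c_{n+1})\le t_{n+1}\}\subset C_n^\circ\quad(n\ge0),\qquad\bigcap_nC_n=\emptyset.\tag{1}$$
Then the conclusion of Theorem A holds for $X$.

*Proof.* By translation we may assume $c_0=0$. We construct $C^p$ diffeomorphisms $h_n$ of $X$ and closed sets $P_n$ with $h_n(P_n)=C_n$ and $h_n(0)=c_n$, starting from $h_0=\mathrm{id}$, $P_0=C_0$. Suppose $h_n,P_n$ are given.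

**Step 1: move $c_n$ to $c_{n+1}$.** By (1), $c_{n+1}\in C_n^\circ$, and $C_n^\circ$ is open and starlike with respect to $c_n$. So $[c_n,c_{n+1}]\subset C_n^\circ$, and Lemma 3 gives a diffeomorphism $g$ with $g=\mathrm{id}$ off $C_n^\circ$ and $g(c_n)=c_{n+1}$. Then $gh_n(0)=c_{n+1}$.

**Step 2: inflate a tiny body about $c_{n+1}$ to $C_{n+1}$.** By continuity of $(gh_n)^{-1}$ at $c_{n+1}$ we can choose $\varepsilon>0$ so small that $D=\{x:\psi(x-c_{n+1})\le\varepsilon\}$ satisfies
$$D\subset\{x:G_{n+1}(x-c_{n+1})<1\}\quad\text{and}\quad(gh_n)^{-1}(D)\subset B\big(0,\tfrac1{n+1}\big).$$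
Lemma 2, centered at $c_{n+1}$ with $G=G_{n+1}$, $H=\psi$, $t=t_{n+1}$, gives $r$ with $r(D)=C_{n+1}$, $r(c_{n+1})=c_{n+1}$, and $r=\mathrm{id}$ off $\{x:G_{n+1}(x-c_{n+1})\le t_{n+1}\}\subset C_n^\circ$. Put
$$h_{n+1}=rgh_n,\qquad P_{n+1}=h_{n+1}^{-1}(C_{n+1})=(gh_n)^{-1}(D)\subset B\big(0,\tfrac1{n+1}\big).$$
Then $h_{n+1}(0)=c_{n+1}$ and $0\in P_{n+1}$.

**Step 3: check the hypotheses of Lemma 4.** If $x\notin P_n$ then $h_n(x)\notin C_n$, and $rg$ fixes it; so $h_{n+1}=h_n$ off $P_n$. Since $rg$ is a bijection of $X$ fixing every point off $C_n$, it maps $C_n$ onto $C_n$. So $h_{n+1}(P_n)=C_n\supset C_{n+1}=h_{n+1}(P_{n+1})$, that is, $P_{n+1}\subset P_n$. Clearly $\bigcap P_n=\{0\}$. Lemma 4 gives a $C^p$ diffeomorphism $X\setminus\{0\}\to X\setminus\bigcap C_n=X$ that is the identity off $C_0$. Let $h_*:X\to X\setminus\{0\}$ be its inverse; it too is the identity off $C_0$.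

**Step 4: shrink the support into $U$.** Choose $\varepsilon>0$ with $\{\psi\le\varepsilon\}\subset U\cap\{G_0<1\}$. Lemma 2 (with $G=G_0$, $H=\psi$, $t=2$) gives a diffeomorphism $r$ of $X$ with $r(0)=0$ and $r(\{\psi\le\varepsilon\})=C_0$. Then $r^{-1}h_*r:X\to X\setminus\{0\}$ is a $C^p$ diffeomorphism and is the identity off $\{\psi\le\varepsilon\}\subset U$. $\square$

## Incomplete smooth norms: reflexive spaces

The obvious candidates for the $C_n$ are $\{x:\psi(x-c_n)\le\rho_n\}$ with the gauge of Lemma 1 and $\rho_n\to0$. These fail. As $\psi$ is comparable to $\|\cdot\|$, they are nested closed sets with diameters tending to $0$, and completeness of $X$ gives them a common point. In $\ell_2$ we escaped by shrinking with respect to an *incomplete* norm. We now carry this out for all reflexive $X$. The smooth norm is pulled back from $c_0(\Gamma)$, the space of functions $a:\Gamma\to\mathbb R$ such that $\{|a_\gamma|\ge\epsilon\}$ is finite for every $\epsilon>0$, with the sup norm. The last property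 in the next lemma is not needed here, but it will be decisive for nonreflexive spaces.

**Lemma 6.** Let $\Gamma$ be a set and $\varepsilon_\gamma\in(0,\frac12]$ for $\gamma\in\Gamma$. There is a norm $N$ on $c_0(\Gamma)$, $C^\infty$ off $0$, such that

- $\|a\|_\infty\le N(a)\le2\|a\|_\infty$;
- $N(a)\le N(a')$ if $|a_\gamma|\le|a'_\gamma|$ for all $\gamma$;
- if for some $\kappa$ we have $a_\kappa>0$ and $|a_\gamma|\le(1-\varepsilon_\gamma)a_\kappa$ for all $\gamma\ne\kappa$, then $N(a)=a_\kappa$.

*Proof.* **Step 1: a smooth convex function $\Phi$ whose sublevel set is nearly a cube.** Let $E(u)=\int_0^u\int_0^ve^{-1/w}\,dw\,dv$ for $u>0$ and $E(u)=0$ for $u\le0$. This is $C^\infty$, convex, and strictly increasing on $[0,\infty)$. Put $\varphi_\gamma(s)=E(|s|-1+\varepsilon_\gamma)/E(\varepsilon_\gamma)$. It vanishes exactly on $[-1+\varepsilon_\gamma,1-\varepsilon_\gamma]$, which contains a neighborhood of $0$, so it is $C^\infty$. It is even, convex, nondecreasing on $[0,\infty)$, $\varphi_\gamma(1)=1$,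 and $\varphi_\gamma(s)>1$ for $|s|>1$. Put $\Phi(a)=\sum_\gamma\varphi_\gamma(a_\gamma)$. If $\|a'-a\|_\infty<\frac14$ and $\varphi_\gamma(a'_\gamma)\ne0$, then $|a'_\gamma|>1-\varepsilon_\gamma\ge\frac12$ and $|a_\gamma|\ge\frac14$. Only finitely many $\gamma$ satisfy this, so near $a$ the sum is finite. Hence $\Phi$ is $C^\infty$, convex, even, with $\Phi(0)=0$.

**Step 2: the norm.** Let $N(a)=\inf\{t>0:\Phi(a/t)\le1\}$. The set $\{\Phi\le1\}$ is convex and symmetric, and $\{\|a\|_\infty\le\frac12\}\subset\{\Phi\le1\}\subset\{\|a\|_\infty\le1\}$. So $N$ is a norm with the stated bounds. Monotonicity holds because each $\varphi_\gamma$ is even and nondecreasing on $[0,\infty)$.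

**Step 3: smoothness.** Fix $a\ne0$. By convexity and $\Phi(0)=0$, $\Phi(\lambda a)\le\frac{\lambda}{\lambda'}\Phi(\lambda'a)$ for $0<\lambda<\lambda'$. So $t\mapsto\Phi(a/t)$ decreases, strictly where it is positive; it goes from $\infty$ (some $a_\gamma\ne0$) to $0$. Hence $N(a)$ is the unique $t$ with $\Phi(a/t)=1$. There, with $u=a/t$, we have $D\Phi(u)u\ge\Phi(u)-\Phi(0)=1$, so $\partial_t\Phi(a/t)=-\frac1tD\Phi(u)u<0$. The implicit function theorem shows that $N$ is $C^\infty$ off $0$.

**Step 4: the last property.** In that situation $|a_\gamma/a_\kappa|\le1-\varepsilon_\gamma$ for $\gamma\ne\kappa$, so $\Phi(a/a_\kappa)=\varphi_\kappa(1)=1$ and $N(a)=a_\kappa$. $\square$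

In particular $c_0(\Gamma)$ has a $C^\infty$ bump: compose $N$ with a smooth function on $[0,\infty)$ that is $1$ near $0$ and $0$ on $[1,\infty)$.

**Proposition 7.** Theorem A holds for reflexive $X$.

*Proof.* We use a theorem of Lindenstrauss (Bull. AMS 72 (1966), 967–970; see also Amir–Lindenstrauss, Ann. of Math. 88 (1968)): for every reflexive $X$ there are a set $\Gamma$ and an injective bounded linear $T:X\to c_0(\Gamma)$. With $N$ from Lemma 6 (all $\varepsilon_\gamma=\frac12$), $\omega(x)=N(Tx)$ is a continuous norm on $X$, $C^\infty$ off $0$, hence a gauge.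

**Step 1: $\omega$ is not complete.** Suppose it is. The identity $(X,\|\cdot\|)\to(X,\omega)$ is a continuous bijection of Banach spaces, so by the open mapping theorem $\omega$ is equivalent to $\|\cdot\|$, and $T$ is an isomorphism onto a closed, infinite-dimensional, reflexive subspace $E$ of $c_0(\Gamma)$. Choose inductively $u_n\in E$ $(n\ge1)$ with $\|u_n\|_\infty=1$ and finite $F_n\subset\Gamma$ with $|u_n|<4^{-n}$ off $F_n$, such that $u_{n+1}$ vanishes on $F_1\cup\dots\cup F_n$. This is possible because these are finitely many linear conditions on the infinite-dimensional space $E$. Pick $\gamma_n$ with $|u_n(\gamma_n)|=1$. Then $\gamma_n\in F_n$, and $\gamma_n\notin F_i$ for $i<n$, as $u_n$ vanishes on $F_i$. In particular the $\gamma_n$ are distinct.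

The partial sums $v_n=\sum_{i\le n}u_i$ satisfy $\|v_n\|_\infty\le2$. Indeed, let $\gamma\in\Gamma$, and let $m$ be the least index with $\gamma\in F_m$. Then $u_i(\gamma)=0$ for $i>m$, $|u_m(\gamma)|\le1$, and $|u_i(\gamma)|<4^{-i}$ for $i<m$, so $|v_n(\gamma)|\le1+\frac13$. If no such $m$ exists, all $|u_i(\gamma)|<4^{-i}$. By reflexivity a subsequence of $(v_n)$ converges weakly, hence pointwise on $\Gamma$, to some $v\in E$. As $u_i(\gamma_n)=0$ for $i>n$,
$$|v(\gamma_n)|=\Big|\sum_{i\le n}u_i(\gamma_n)\Big|\ge1-\sum_{i<n}4^{-i}\ge\tfrac23\quad\text{for all }n,$$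
which contradicts $v\in c_0(\Gamma)$.

**Step 2: the bodies.** So there is an $\omega$-Cauchy sequence $(c_n)_{n\ge0}$ without $\omega$-limit in $X$. Pass to a subsequence with $\omega(c_{n+1}-c_n)\le4^{-n-1}$ and put $G_n=4^n\omega$, $t_n=2$. If $G_{n+1}(x-c_{n+1})\le2$, then $\omega(x-c_n)\le2\cdot4^{-n-1}+4^{-n-1}<4^{-n}$, i.e. $G_n(x-c_n)<1$. A point of $\bigcap C_n$ would be an $\omega$-limit of $(c_n)$, so $\bigcap C_n=\emptyset$. Proposition 5 applies. $\square$

This argument used an injection into $c_0(\Gamma)$, which gave a smooth norm, and the triangle inequality for that norm, which gave the nesting. For nonreflexive $X$ we are given a bump and nothing else. Lemma 1 yields a gauge, but nothing in its construction makes $\{\psi\le1\}$ convex, and $\psi$ is comparable to the complete norm. So the $C_n$ will have to be bodies that do not shrink in norm. Nonreflexivity will provide the reason why they have no common point.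

## A biorthogonal system in a nonreflexive space with a bump

Consider first $c_0$ and, ignoring smoothness, the sets
$$\big\{x\in c_0:\ |x_j-1|\le3^{-n}\ (j\le n),\quad|x_j|\le1+3^{-n}\ (j>n)\big\}.$$
They are nested, since $|x_{n+1}-1|\le3^{-n-1}$ implies $|x_{n+1}|\le1+3^{-n-1}<1+3^{-n}$. A common point would be $(1,1,1,\dots)\notin c_0$. The first $n$ coordinates are pinned near those of the center $(1,\dots,1,0,0,\dots)$; the tail coordinates are only bounded, in the sup sense. To imitate this we need coordinate functionals $g_j$ that tend to $0$ at each point, and vectors $y_k$ dual to them with bounded partial sums. We get them in three steps.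

**Lemma 8 (James' sequences).** Let $X$ be nonreflexive. There are $x_k\in X$, $f_n\in X^*$ $(k,n\ge1)$ of norm $\le1$ with $f_n(x_k)=\frac12$ for $n\le k$ and $f_n(x_k)=0$ for $n>k$ (R. C. James, Israel J. Math. 2 (1964)).

*Example.* In $c_0$ take $x_k=e_1+\dots+e_k$ and let $f_n$ be half the $n$-th coordinate.

*Proof.* Recall Helly's theorem: if $Y$ is a Banach space, $\phi_1,\dots,\phi_m\in Y^*$, $a_i\in\mathbb R$, $L\ge0$, and $|\sum\alpha_ia_i|\le L\|\sum\alpha_i\phi_i\|$ for all $\alpha_i\in\mathbb R$, then for each $L'>L$ there is $y\in Y$ with $\|y\|\le L'$ and $\phi_i(y)=a_i$ for all $i$.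

$X$ is a proper closed subspace of $X^{**}$, so Riesz' lemma and scaling give $F\in X^{**}$ with $\|F\|<1$ and $d:=\operatorname{dist}(F,X)>\frac12$. Suppose $x_1,f_1,\dots,x_{n-1},f_{n-1}$ are given, with $F(f_i)=\frac12$. First apply Helly's theorem in $Y=X^*$ to the functionals $F,x_1,\dots,x_{n-1}$ and the values $\frac12,0,\dots,0$, with $L=\frac1{2d}<1$. The condition holds since
$$|\alpha|\cdot\tfrac12=L|\alpha|d\le L\Big\|\alpha F+\sum_{k<n}\beta_kx_k\Big\|.$$
So there is $f_n$, $\|f_n\|\le1$, with $F(f_n)=\frac12$ and $f_n(x_k)=0$ for $k<n$. Then apply Helly's theorem in $Y=X$ to $f_1,\dots,f_n$ and the values $F(f_i)=\frac12$, with $L=\|F\|<1$. The condition is $|\sum\alpha_iF(f_i)|\le\|F\|\,\|\sum\alpha_if_i\|$. So there is $x_n$, $\|x_n\|\le1$, with $f_i(x_n)=\frac12$ for $i\le n$. $\square$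

The $f_n$ need not converge pointwise. The bump repairs this: it makes a certain convex function differentiable somewhere, and at such a point a subsequence can be selected.

**Lemma 9.** Let $X$ have a $C^p$ bump and let $f_n\in X^*$, $\|f_n\|\le1$. Then $q(x)=\limsup_nf_n(x)$ is Fréchet differentiable at some $x_0$ (a case of Ekeland–Lebourg, Trans. AMS 224 (1976)).

*Proof.* $q$ is sublinear, and $q(x)-q(y)\le q(x-y)\le\|x-y\|$, so $q$ is $1$-Lipschitz. For $\epsilon>0$ let $V_\epsilon$ be the set of $x$ for which there is $d>0$ with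
$$\sup_{\|h\|=d}\frac{q(x+h)+q(x-h)-2q(x)}d<\epsilon.$$

**Step 1: $V_\epsilon$ is open.** With the same $d$, replacing $x$ by $x'$ changes the supremum by at most $4\|x-x'\|/d$.

**Step 2: $V_\epsilon$ is dense.** Given a ball, take a $C^p$ bump $b_1$ supported in it, a translated rescaled copy of $b$, so $0\le b_1<1$. Let $\Theta=b_1^{-2}-q$, with $\Theta=+\infty$ where $b_1=0$. As $q$ is bounded on the ball, $\Theta$ is bounded below and tends to $+\infty$ at the zeros of $b_1$, so it is lower semicontinuous; and $\Theta\not\equiv+\infty$. For such functions on a complete metric space, Ekeland's variational principle gives a point $x_1$ with $\Theta(x_1)<\infty$ and $\Theta(x)\ge\Theta(x_1)-\frac\epsilon4\|x-x_1\|$ for all $x$. So $b_1(x_1)\ne0$, and for small $h$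
$$q(x_1\pm h)-q(x_1)\le b_1^{-2}(x_1\pm h)-b_1^{-2}(x_1)+\tfrac\epsilon4\|h\|.$$
Add the two inequalities. As $b_1^{-2}$ is differentiable at $x_1$, its linear terms cancel, and $q(x_1+h)+q(x_1-h)-2q(x_1)\le\frac\epsilon2\|h\|+o(\|h\|)$. Hence $x_1\in V_\epsilon$, and $x_1$ lies in the given ball.

**Step 3: a point of differentiability.** By Baire's theorem there is $x_0\in\bigcap_mV_{1/m}$. For a unit vector $u$ the quotient $\frac1d\big(q(x_0+du)+q(x_0-du)-2q(x_0)\big)$ is nondecreasing in $d$ by convexity. So a bound on one sphere gives the same bound on all smaller ones, and $q(x_0+h)+q(x_0-h)-2q(x_0)=o(\|h\|)$. Let $\ell\in X^*$ be a subgradient of $q$ at $x_0$, which exists by the Hahn–Banach theorem. Since $q(x_0-h)-q(x_0)+\ell(h)\ge0$,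
$$0\le q(x_0+h)-q(x_0)-\ell(h)\le q(x_0+h)+q(x_0-h)-2q(x_0)=o(\|h\|).$$
So $q'(x_0)=\ell$. $\square$

**Lemma 10.** Let $X$ be nonreflexive with a $C^p$ bump. There are $g_j\in X^*$ and $y_k\in X$ $(j,k\ge1)$ with $\|g_j\|\le2$, $\|y_k\|\le4$,
$$g_j(y_k)=\delta_{jk},\qquad g_j(x)\to0\ \text{ for every }x\in X,\tag{2}$$
and, for every finitely supported real sequence $(\alpha_k)_{k\ge m}$, $m\ge1$,
$$\Big\|\sum_{k\ge m}\alpha_ky_k\Big\|\le4\sum_{k\ge m}|\alpha_k-\alpha_{k+1}|.\tag{3}$$

*Proof.* **Step 1: a weak\* convergent subsequence.** Take $x_k,f_n$ from Lemma 8 and $q,x_0$ from Lemma 9, and choose $n_1<n_2<\cdots$ with $f_{n_j}(x_0)\to q(x_0)$. For $x\in X$, $\tau>0$,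
$$\limsup_jf_{n_j}(x)=\limsup_j\frac{f_{n_j}(x_0+\tau x)-f_{n_j}(x_0)}\tau\le\frac{q(x_0+\tau x)-q(x_0)}\tau\xrightarrow[\tau\to0^+]{}q'(x_0)x.$$
Applying this to $-x$ too gives $\liminf_jf_{n_j}(x)\ge q'(x_0)x$. So $f_{n_j}\to f:=q'(x_0)$ pointwise, $\|f\|\le1$, and $f(x_k)=\lim_jf_{n_j}(x_k)=0$ for every $k$.

**Step 2: the system.** Put $g_j=f_{n_j}-f$, $z_0=0$, $z_m=2x_{n_m}$, and $y_k=z_k-z_{k-1}$. Then $\|g_j\|\le2$, $\|z_m\|\le2$, $\|y_k\|\le4$, $g_j\to0$ pointwise, and $g_j(z_m)=2f_{n_j}(x_{n_m})$ is $1$ for $j\le m$ and $0$ for $j>m$. Hence $g_j(y_k)=\delta_{jk}$.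

**Step 3: the bound.** Summation by parts gives
$$\sum_{k\ge m}\alpha_ky_k=\sum_{k\ge m}(\alpha_k-\alpha_{k+1})z_k-\alpha_mz_{m-1},$$
and $|\alpha_m|\le\sum_{k\ge m}|\alpha_k-\alpha_{k+1}|$. With $\|z_m\|\le2$ this is (3). $\square$

## The tail series $\sum_{k>n}g_k(x)y_k$ and a monotone replacement for its coefficients

Let $X$ be nonreflexive with a bump, and fix $g_j,y_k$ from Lemma 10. As centers take $c_n=\sum_{i\le n}s_iy_i$ with numbers $s_i\ge\frac13$. If the bodies $C_n$ force $g_j(y)\approx s_j$ for $j\le n$, then a common point $y$ would have $g_j(y)$ bounded away from $0$, against (2). The question is how to bound the rest of $x=y-c_n$.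

*Bounding by $\psi$ alone.* Suppose the body is given by "$|g_j(x)|$ small for $j\le n$, and $\psi(x)\le a_n$". To nest, one writes $x=s_{n+1}y_{n+1}+x'$, where $x'$ is the position relative to $c_{n+1}$. The only general estimate is $\|x\|\le\|x'\|+s_{n+1}\|y_{n+1}\|$. Here $\|y_{n+1}\|\ge\frac12$, because $g_{n+1}(y_{n+1})=1$ and $\|g_{n+1}\|\le2$. So each step costs at least $\frac16$ in size, and this cannot go on forever. In $c_0$ we paid nothing, because there the tail was measured by a supremum.

*Measuring the tail by coordinates.* So measure the tail by (a smooth version of) $\sup_{j>n}|g_j(x)|$. This sees nothing of $\bigcap_j\ker g_j$, so we also require that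
$$x-\sum_{k>n}g_k(x)y_k$$
be small. This fails at a definite point: *the series may diverge.* Take $X=c_0(\{0,1,2,\dots\})$, $y_k=2e_k+(-1)^ke_0$ and $g_k(x)=\frac12x_k$ for $k\ge1$. This system comes from James' sequences. Indeed $z_m=y_1+\dots+y_m$ equals $2(e_1+\dots+e_m)$ plus $-e_0$ or $0$, so $x_m=\frac12z_m$ and $f_n=g_n$ have norm $\le1$ and $f_n(x_k)=\frac12$ or $0$ as in Lemma 8; and $g_j\to0$ pointwise. But for $x=\sum_{k\ge1}\frac{(-1)^k}ke_k$ the $e_0$-coordinate of $\sum_{k\le m}g_k(x)y_k$ is $\frac12\sum_{k\le m}\frac1k\to\infty$.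

*What (3) allows.* If the coefficients are nonnegative, nonincreasing in $k$ and eventually $0$, the right side of (3) is four times the first coefficient. So replace $g_k(x)$ by nonincreasing coefficients. The least nonincreasing majorant of $|g_k(x)|$ is $\sup_{j\ge k}|g_j(x)|$. We use a smooth substitute $N_k(x)$ for it, and we cut off the small values, so that locally only finitely many terms remain and differentiability is clear. This destroys linearity, but gauges need only homogeneity. Nothing is lost at the points that matter: if the $s_i$ decrease fast enough compared with the flatness in Lemma 6, then $N_k$ *equals* the $k$-th coordinate at the points where we need it.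

**Parameters.** Let $\psi,M$ be as in Lemma 1. For $n\ge0$, $j\ge1$ put $s_0=1$ and
$$\varepsilon_j=4^{-j},\quad s_j=\prod_{i=1}^j(1-2\varepsilon_i),\quad L_n=s_{n+1}\Big(1+\frac{\varepsilon_{n+1}}4\Big),\quad t_n=1+\frac{\varepsilon_{n+1}}4,$$
$$\rho_n=\frac{(72M^2)^{-n}}{768M},\qquad\eta_n=\frac{\rho_n}{1008M^2}.$$
Here $L_n$ will bound the tail coordinates, $\rho_n$ the remainder, and $\eta_n$ is the cutoff level. We record what will be used: $\frac13\le s_j\le1$, since $\sum2\varepsilon_i=\frac23$; $L_n\le2$; $t_n\le2$; $\eta_{n+1}\le\eta_n<1$; $\rho_n\le\varepsilon_{n+1}/(192M)$, since $(72M^2)^{-n}\le4^{-n}$; and $2M\rho_n\le\frac1{384}$.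

**The seminorms $N_k$.** Let $N$ be the norm of Lemma 6 on $c_0(\{1,2,\dots\})$ for these $\varepsilon_j$, and for $k\ge1$
$$N_k(x)=N(0,\dots,0,g_k(x),g_{k+1}(x),\dots),$$
with $g_k(x)$ in place $k$. By (2) the sequence lies in $c_0$, and it depends linearly and continuously on $x$. So $N_k$ is a continuous seminorm, $C^\infty$ where it is positive. From Lemma 6, $N_1\ge N_2\ge\cdots$; $|g_j(x)|\le N_k(x)$ for $j\ge k$; $N_k(x)\le2\sup_{j\ge k}|g_j(x)|\to0$ as $k\to\infty$; and $N_k(x)\le4\|x\|$.

**The cutoff.** Let $\nu:\mathbb R\to[0,1]$ be $C^\infty$ and nondecreasing, $\nu=0$ on $(-\infty,\frac12]$, $\nu=1$ on $[1,\infty)$. For $\eta\in(0,1)$ put $\theta_\eta(s)=\int_0^s\nu(u/\eta)\,du$, $s\ge0$. Then $\theta_\eta$ is $C^\infty$, $\theta_\eta=0$ on $[0,\eta/2]$, $0\le\theta_\eta'\le1$, and $s-\theta_\eta(s)=\int_0^s(1-\nu(u/\eta))\,du$ is nondecreasing with values in $[0,\eta]$.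

**The maps $R_n$.** Put $R_n(0)=0$ and for $x\ne0$
$$R_n(x)=\sum_{k>n}r_{n,k}(x)\,y_k,\qquad r_{n,k}(x)=\psi(x)\,\theta_{\eta_n}\!\Big(\frac{N_k(x)}{\psi(x)}\Big).$$

**Lemma 11.** The sum is locally finite on $X\setminus\{0\}$. $R_n$ is $C^p$ on $X\setminus\{0\}$ and $R_n(\lambda x)=\lambda R_n(x)$ for $\lambda\ge0$. Moreover
$$\|R_n(x)\|\le4N_{n+1}(x)\le16\|x\|,\tag{4}$$
$$g_j(x)=g_j(x-R_n(x))\qquad(j\le n).\tag{5}$$

*Proof.* *Local finiteness.* Let $x_0\ne0$ and $m=\psi(x_0)/2$. Near $x_0$ we have $\psi\ge m$. Pick $\ell$ with $N_\ell(x_0)<\eta_nm/8$. Near $x_0$ we have $N_k\le N_\ell<\eta_nm/4$ for all $k\ge\ell$, so $N_k/\psi<\eta_n/2$ and $r_{n,k}=0$.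

*Smoothness.* The function $r_{n,k}$ vanishes on the open set $\{x\ne0:N_k(x)<\eta_n\psi(x)/2\}$, which contains every $x\ne0$ with $N_k(x)=0$. Where $N_k>0$ it is a composition of $C^p$ maps. So $r_{n,k}$, and by local finiteness $R_n$, is $C^p$ on $X\setminus\{0\}$. Homogeneity is clear.

*(4).* We have $0\le r_{n,k}\le N_k$, because $0\le\theta_\eta(s)\le s$. Also $r_{n,k}(x)$ is nonincreasing in $k$, because $N_k(x)$ is and $\theta_\eta$ is nondecreasing; and it is eventually $0$. So (3) gives $\|R_n(x)\|\le4r_{n,n+1}(x)\le4N_{n+1}(x)\le16\|x\|$.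

*(5).* $R_n(x)$ is in the span of $\{y_k:k>n\}$, on which $g_j$, $j\le n$, vanishes. $\square$

*A test.* Let $x=c_m-c_n=\sum_{n<i\le m}s_iy_i$, $m>n$. Its coordinates are $g_j(x)=s_j$ for $n<j\le m$ and $0$ otherwise. For $n<k<j\le m$ we have $s_j\le(1-2\varepsilon_j)s_k\le(1-\varepsilon_j)s_k$, so Lemma 6 gives $N_k(x)=s_k$ exactly for $n<k\le m$, and $N_k(x)=0$ for $k>m$. Hence $x-R_n(x)=\sum_{k>n}d_ky_k$ with $d_k=N_k(x)-r_{n,k}(x)$. By the properties of $s-\theta_\eta(s)$ these numbers are nonincreasing in $k$ with values in $[0,\eta_n\psi(x)]$, and (3) gives $\|x-R_n(x)\|\le4\eta_n\psi(x)$. So $R_n$ reproduces the differences of centers up to a small error. The nesting proof below is a perturbation of this computation.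

## The gauges $G_n$ and the bodies $C_n$ in a nonreflexive space

We want $\{G_n\le1\}$ to say, smoothly: $\psi(x-R_n(x))\lesssim\rho_n$ and $N_{n+1}(x)\lesssim L_n$. Let $\chi(s)=0$ for $0\le s\le\frac12$ and $\chi(s)=2e^2(s-\frac12)e^{-1/(s-1/2)}$ for $s>\frac12$. Then $\chi\in C^\infty([0,\infty))$, $\chi'>0$ on $(\frac12,\infty)$, $\chi(1)=2e^2\cdot\frac12e^{-2}=1$, and $\chi(s)\to\infty$ as $s\to\infty$. Put
$$\Lambda_n(x)=\chi\!\Big(\frac{\psi(x-R_n(x))}{\rho_n}\Big)+\chi\!\Big(\frac{N_{n+1}(x)}{L_n}\Big).$$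

**Lemma 12.** There is a gauge $G_n$ with $\{G_n\le1\}=\{\Lambda_n\le1\}$ and $\{G_n<1\}=\{\Lambda_n<1\}$. For every $t>0$,
$$G_n(x)\le t\ \Longrightarrow\ \psi(x-R_n(x))\le t\rho_n\ \text{ and }\ N_{n+1}(x)\le tL_n.\tag{6}$$

*Proof.* **Step 1: $\Lambda_n$ is $C^p$ on $X$.** By (4), $\psi(x-R_n(x))\le17M\|x\|$, and $N_{n+1}(x)\le4\|x\|$. So both arguments of $\chi$ are at most $\frac12$ on some ball $B(0,r)$, $r>0$, and $\Lambda_n=0$ there. The function $\chi(\psi/\rho_n)$ is $C^p$ on $X$, as it vanishes near $0$ and $\psi$ is $C^p$ elsewhere. The function $\chi(N_{n+1}/L_n)$ is $C^p$ on $X$, as it vanishes on the open set $\{N_{n+1}<L_n/2\}$ and $N_{n+1}$ is $C^\infty$ where it is positive. Since $x\mapsto x-R_n(x)$ is $C^p$ off $0$, $\Lambda_n$ is $C^p$ off $0$, hence on $X$.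

**Step 2: behavior on rays.** Let $x\ne0$. By homogeneity $\Lambda_n(\lambda x)=\chi(\lambda\alpha)+\chi(\lambda\alpha')$ for $\lambda>0$, with $\alpha=\psi(x-R_n(x))/\rho_n$ and $\alpha'=N_{n+1}(x)/L_n$. These are not both $0$: if $N_{n+1}(x)=0$, then $R_n(x)=0$ by (4), and $\alpha=\psi(x)/\rho_n>0$. So $\lambda\mapsto\Lambda_n(\lambda x)$ is nondecreasing, tends to $\infty$, and has positive derivative where it is positive. Hence there is a unique $\lambda(x)>0$ with $\Lambda_n(\lambda(x)x)=1$.

**Step 3: the gauge.** By the implicit function theorem $\lambda$ is $C^p$ on $X\setminus\{0\}$. It is homogeneous of degree $-1$, and $\lambda(x)\ge r/\|x\|$, since $\Lambda_n=0$ on $B(0,r)$. So $G_n(x)=1/\lambda(x)$, $G_n(0)=0$, satisfies $G_n(x)\le\|x\|/r$ and is a gauge. By Step 2, $\Lambda_n(x)\le1$ means $1\le\lambda(x)$, i.e. $G_n(x)\le1$; likewise with strict inequalities.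

**Step 4: (6).** If $G_n(x)\le t$, then $\Lambda_n(x/t)\le1$. Each of its two terms is $\le1$, and $\chi(s)\le1$ forces $s\le1$. Homogeneity of $\psi$, $R_n$, $N_{n+1}$ gives (6). $\square$

Let $c_n=\sum_{1\le i\le n}s_iy_i$ and $C_n=\{x:G_n(x-c_n)\le1\}$, $n\ge0$.

## Nesting and empty intersection

**Proposition 13.** If $G_{n+1}(x')\le t_{n+1}$ and $x=s_{n+1}y_{n+1}+x'$, then $G_n(x)<1$.

Since $c_{n+1}+x'=c_n+x$, this is exactly the first condition in (1).

*Proof.* We must show $\Lambda_n(x)<1$. The plan is that the second term of $\Lambda_n(x)$ is $<1$ because $N_{n+1}(x)$ is computed exactly, and the first is $0$ because $x-R_n(x)$ differs little from $x'-R_{n+1}(x')$.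

**Step 1: collect what the hypothesis says.** By (6) for $n+1$,
$$\|x'-R_{n+1}(x')\|\le Mt_{n+1}\rho_{n+1}\le2M\rho_{n+1},\qquad N_{n+2}(x')\le t_{n+1}L_{n+1}\le4.$$
By (5) for $n+1$ and $\|g_{n+1}\|\le2$,
$$|g_{n+1}(x')|\le4M\rho_{n+1}=:\sigma_n\le\frac{\varepsilon_{n+2}}{48}\le\frac{\varepsilon_{n+2}s_{n+1}}{16},\tag{7}$$
where we used $\rho_{n+1}\le\varepsilon_{n+2}/(192M)$ and $s_{n+1}\ge\frac13$. By (4), $\|x'\|\le4\cdot4+2M\rho_{n+1}\le17$, so $\|x\|\le17+4=21$, and $\psi(x),\psi(x')\le21M$. Also $g_{n+1}(x)=s_{n+1}+g_{n+1}(x')>0$, so $x\ne0$.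

**Step 2: the exact value of $N_{n+1}(x)$.** Write $e=\varepsilon_{n+2}$; so $s_{n+2}=(1-2e)s_{n+1}$. For $j\ge n+2$ we have $g_j(y_{n+1})=0$, so
$$|g_j(x)|=|g_j(x')|\le N_{n+2}(x')\le t_{n+1}L_{n+1}=\Big(1+\frac e4\Big)^2(1-2e)s_{n+1}\le\Big(1-\frac32e\Big)s_{n+1},$$
because $(1+\frac e4)^2(1-2e)=1-\frac32e-\frac{15}{16}e^2-\frac18e^3$. On the other side, $\varepsilon_j\le e$ and (7) give
$$(1-\varepsilon_j)g_{n+1}(x)\ge(1-e)\Big(1-\frac e{16}\Big)s_{n+1}\ge\Big(1-\frac{17}{16}e\Big)s_{n+1}.$$
Since $\frac32>\frac{17}{16}$, $|g_j(x)|\le(1-\varepsilon_j)g_{n+1}(x)$ for all $j\ge n+2$. The entries of index below $n+1$ in the sequence defining $N_{n+1}(x)$ are $0$. So the last property in Lemma 6 applies with $\kappa=n+1$: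
$$N_{n+1}(x)=g_{n+1}(x)=s_{n+1}+g_{n+1}(x')\le s_{n+1}+\sigma_n<L_n,\tag{8}$$
the last step because $\sigma_n\le\frac{\varepsilon_{n+2}}{16}s_{n+1}<\frac{\varepsilon_{n+1}}4s_{n+1}$.

**Step 3: compare $R_n(x)$ with $R_{n+1}(x')$.** For $k\ge n+2$ we have $N_k(x)=N_k(x')$, since $g_j(y_{n+1})=0$ for $j\ge n+2$; call this number $N_k$. Put $r_k=r_{n,k}(x)$ for $k\ge n+1$. For $k\ge n+2$ put $r_k'=r_{n+1,k}(x')$ (with $r_k'=0$ if $x'=0$), $d_k=N_k-r_k$, $d_k'=N_k-r_k'$. Then
$$x-R_n(x)=\big(x'-R_{n+1}(x')\big)+(s_{n+1}-r_{n+1})y_{n+1}+\sum_{k\ge n+2}(r_k'-r_k)y_k.\tag{9}$$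

**Step 4: the sum in (9).** For a constant $a>0$ the function $s\mapsto s-a\theta_\eta(s/a)$ is nondecreasing with values in $[0,\eta a]$. Apply this with $a=\psi(x)$, $\eta=\eta_n$, and with $a=\psi(x')$, $\eta=\eta_{n+1}$ (if $x'=0$, then all $N_k$ and $d'_k$ are $0$). As $N_k$ is nonincreasing in $k$ with limit $0$, the sequences $(d_k)$ and $(d_k')$ are nonincreasing with limit $0$, and are bounded by $21M\eta_n$ and $21M\eta_{n+1}$ respectively. So $r_k'-r_k=d_k-d_k'$ has total variation at most $d_{n+2}+d'_{n+2}\le21M(\eta_n+\eta_{n+1})$. It is finitely supported, because $(r_k)$ and $(r'_k)$ are. By (3) the sum in (9) has norm at most $84M(\eta_n+\eta_{n+1})$.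

**Step 5: the middle term in (9).** In the same way $0\le N_{n+1}(x)-r_{n+1}\le21M\eta_n$. By (8) and (7), $|s_{n+1}-N_{n+1}(x)|=|g_{n+1}(x')|\le\sigma_n$. So $|s_{n+1}-r_{n+1}|\le\sigma_n+21M\eta_n$.

**Step 6: conclusion.** With $\|y_{n+1}\|\le4$, (9) gives
$$\|x-R_n(x)\|\le2M\rho_{n+1}+4(4M\rho_{n+1}+21M\eta_n)+84M(\eta_n+\eta_{n+1})\le18M\rho_{n+1}+252M\eta_n.$$
Since $\rho_{n+1}=\rho_n/(72M^2)$ and $\eta_n=\rho_n/(1008M^2)$,
$$\psi(x-R_n(x))\le18M^2\rho_{n+1}+252M^2\eta_n=\frac{\rho_n}4+\frac{\rho_n}4=\frac{\rho_n}2.$$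
So the first term of $\Lambda_n(x)$ is $0$. By (8) the second is $<\chi(1)=1$. Thus $\Lambda_n(x)<1$, i.e. $G_n(x)<1$ by Lemma 12. $\square$

**Proposition 14.** $\bigcap_nC_n=\emptyset$.

*Proof.* Let $y\in\bigcap_nC_n$, $j\ge1$, $n\ge j$, and $x=y-c_n$. By (5) and (6) with $t=1$,
$$|g_j(x)|=|g_j(x-R_n(x))|\le2\|x-R_n(x)\|\le2M\rho_n\le\tfrac1{384}.$$
Since $g_j(c_n)=s_j$, we get $g_j(y)=s_j+g_j(x)\ge\frac13-\frac1{384}>\frac14$. This holds for every $j$, contradicting $g_j(y)\to0$ in (2). $\square$

**Proof of Theorem A.** If $X$ is reflexive, this is Proposition 7. If $X$ is nonreflexive, Propositions 13 and 14 verify (1), and Proposition 5 applies. $\square$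

## Deleting discrete families of compact starlike sets: proof of Theorem B

**(1)⇒(2)** is Theorem A. **(3)⇒(2)**: take the single set $K=\{0\}$ and $O$ the interior of $U$.

**(2)⇒(4).** Let $h:X\to X\setminus\{0\}$ be a $C^p$ diffeomorphism equal to the identity off a bounded set. It is not onto $X$, so $h\ne\mathrm{id}$; choose $x_0\in X$, $x^*\in X^*$ with $x^*(h(x_0)-x_0)\ne0$. Then $x\mapsto x^*(h(x)-x)$ is a $C^p$ bump, so Lemma 1 provides the gauge $\psi$. Put $\alpha(s)=e^{-1/(2-s)}$ for $s<2$, $\alpha(s)=0$ for $s\ge2$, and $f=\alpha\circ\psi\circ h$. Since $h$ omits $0$, where alone $\psi$ may fail to be smooth, $f$ is $C^p$. Its support is bounded, because $h=\mathrm{id}$ off a bounded set and $\alpha(\psi(x))=0$ when $\psi(x)\ge2$. And $f\not\equiv0$, since $h$ is onto $X\setminus\{0\}$. Let $f(x)\ne0$ and $v=h(x)\neq0$. Then $\alpha'(\psi(v))<0$, $D\psi(v)v=\psi(v)>0$ by homogeneity, and $h'(x)$ is onto. So $f'(x)=\alpha'(\psi(v))\,D\psi(v)\circ h'(x)\ne0$.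

**(4)⇒(1).** $f$ is a bump. If $\dim X<\infty$, $f$ would attain a positive maximum, where $f'=0$: a contradiction.

**(1)⇒(3).** We first surround one compact starlike set by bodies, then delete it by shrinking it to a point and deleting the point, and finally treat families.

**Lemma 15.** Let $X$ have a $C^p$ bump, and let $K$ be compact, $0\in K$, starlike with respect to $0$. For each $\delta'>0$ there is a gauge $G$ with $K\subset\{G<1\}$ and $\{G\le1\}\subset K+B(0,\delta')$.

*Proof.* **Step 1: an integral along outward rays.** Choose $\mu>0$ with $\mu r_0<\delta'$ and finitely many $w_i\in K$ with $K\subset\bigcup_iB(w_i,\mu\delta)$. Then $g=\sum_ib((\cdot-w_i)/\mu)$ is $C^p$, $g\ge0$, $g>0$ on $K$, and $g=0$ off $K+B(0,\delta')$. For $x\ne0$ put $I(x)=\int_1^\infty g(sx)\,ds$. As $g$ has bounded support, near each $x\ne0$ the integral is over a fixed compact interval, and $I$ is $C^p$ on $X\setminus\{0\}$.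

**Step 2: monotonicity on rays.** For fixed $x\ne0$ and $\lambda>0$, $J(\lambda):=I(\lambda x)=\frac1\lambda\int_\lambda^\infty g(sx)\,ds$. As $g(0)>0$, $J(\lambda)\to\infty$ as $\lambda\to0$. Also $J$ vanishes for large $\lambda$, and $J'(\lambda)=-\frac1\lambda(J(\lambda)+g(\lambda x))<0$ where $J>0$.

**Step 3: the level.** Since $g\ge m>0$ on some ball about $0$, $I(x)\to\infty$ as $x\to0$. For $x\in K\setminus\{0\}$ we have $g(x)>0$, so $I(x)>0$. As $I$ is continuous on $K\setminus\{0\}$ and large near $0$, compactness of $K$ gives $c'>0$ with $I>c'$ on $K\setminus\{0\}$.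

**Step 4: the gauge.** Let $\lambda(x)$ be the unique solution of $I(\lambda(x)x)=c'$, and $G=1/\lambda$, $G(0)=0$. By the implicit function theorem and Step 2, $G$ is $C^p$ off $0$. It is positive off $0$ and homogeneous. On a punctured ball we have $I>c'$, hence $\lambda>1$ and $G<1$; with homogeneity, $G$ is continuous at $0$. By Step 2, $\{G<1\}=\{x\neq0:I(x)>c'\}\cup\{0\}\supset K$. If $x\ne0$ and $G(x)\le1$, then $I(x)\ge c'>0$, so $g(sx)\ne0$ and $sx=k+w$ for some $s\ge1$, $k\in K$, $\|w\|<\delta'$. Then $x=\frac ks+\frac ws\in K+B(0,\delta')$, because $\frac ks\in K$. $\square$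

**Lemma 16.** Let $X$ satisfy (1), let $K$ be compact and starlike with respect to one of its points, and let $O\supset K$ be open. There is a $C^p$ diffeomorphism $h_K:X\to X\setminus K$ that is the identity off $O$.

*Proof.* By translation, let $K$ be starlike with respect to $0\in K$.

**Step 1: nested bodies around $K$.** Using Lemma 15 and compactness of $K$, choose inductively $\delta_n\downarrow0$ and gauges $G_n$ with $K\subset\{G_n<1\}$, $A_n:=\{G_n\le1\}\subset K+B(0,\delta_n)$, $K+B(0,\delta_0)\subset O$ and $K+B(0,2\delta_{n+1})\subset\{G_n<1\}$. As $A_{n+1}$ is bounded, there is $t_{n+1}>1$ with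
$$\{G_{n+1}\le t_{n+1}\}=t_{n+1}A_{n+1}\subset A_{n+1}+B(0,\delta_{n+1})\subset K+B(0,2\delta_{n+1})\subset\{G_n<1\}.$$
So the $A_n$ decrease, and $\bigcap A_n=K$ because $K$ is closed.

**Step 2: shrink $A_n$ to $0$.** Put $\vartheta_0=\mathrm{id}$. Given a $C^p$ diffeomorphism $\vartheta_n$ of $X$ with $\vartheta_n(0)=0$, choose $\varepsilon>0$ with $\{\psi\le\varepsilon\}\subset\{G_{n+1}<1\}$ and $\vartheta_n(\{\psi\le\varepsilon\})\subset B(0,\frac1{n+1})$. Lemma 2 gives $r$ with $r(\{\psi\le\varepsilon\})=A_{n+1}$, $r(0)=0$, $r=\mathrm{id}$ off $\{G_{n+1}\le t_{n+1}\}\subset A_n$. Put $\vartheta_{n+1}=\vartheta_nr^{-1}$ and $Q_n=\vartheta_n(A_n)$ for all $n$. Then $\vartheta_{n+1}(0)=0$ and $\vartheta_{n+1}=\vartheta_n$ off $A_n$. Moreover $Q_{n+1}=\vartheta_nr^{-1}(A_{n+1})=\vartheta_n(\{\psi\le\varepsilon\})\subset B(0,\frac1{n+1})$. Since $r$ maps $A_n$ onto itself, $Q_{n+1}\subset\vartheta_{n+1}(A_n)=\vartheta_n(A_n)=Q_n$. Also $0\in Q_n$. So $\bigcap Q_n=\{0\}$, and Lemma 4 (with $\vartheta_n$, $A_n$,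 $Q_n$ as $h_n$, $P_n$, $C_n$) gives a $C^p$ diffeomorphism $\vartheta:X\setminus K\to X\setminus\{0\}$, the identity off $A_0\subset O$.

**Step 3: delete.** Let $h_0:X\to X\setminus\{0\}$ be from Theorem A, the identity off $O$, and put $h_K=\vartheta^{-1}h_0:X\to X\setminus K$. If $x\notin O$, then $h_0(x)=x$ and $\vartheta(x)=x$, so $h_K(x)=x$. $\square$

**The discrete family.** Let $(K_i)$, $K$, $O$ be as in (3).

*Step 1: separate the $K_i$ by a discrete family of open sets $O_i$ with $K_i\subset O_i\subset O$.* (This is the textbook fact that metrizable spaces are collectionwise normal; here is the argument.) A union of members of a discrete family of closed sets is closed, so $K$ is closed, and for $x\in K_i$ the number $d_i(x)=\operatorname{dist}(x,\bigcup_{j\ne i}K_j)$ is positive (put $d_i(x)=1$ if there is no other index). Let $O_i'=\bigcup_{x\in K_i}B(x,d_i(x)/3)$. These open sets are disjoint: a common point of $B(x,d_i(x)/3)$ and $B(y,d_j(y)/3)$ with $x\in K_i$, $y\in K_j$, $i\ne j$, would give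 $\|x-y\|<\frac13(d_i(x)+d_j(y))\le\frac23\|x-y\|$. By normality there is an open $W$ with $K\subset W\subset\overline W\subset O\cap\bigcup_iO_i'$. Put $O_i=O_i'\cap W$. A point of some $O_i'$ has the neighborhood $O_i'$, which meets no $O_j$ with $j\ne i$. A point outside $\bigcup_iO_i'$ has the neighborhood $X\setminus\overline W$, which meets no $O_j$. So $(O_i)$ is discrete.

*Step 2: glue.* Let $h_i:X\to X\setminus K_i$ be from Lemma 16, the identity off $O_i$, and put $h=h_i$ on $O_i$, $h=\mathrm{id}$ off $\bigcup_iO_i$. Since $h_i$ maps $X\setminus O_i$ identically onto itself, $h_i(O_i)=O_i\setminus K_i$. So $h$ is a bijection $X\to X\setminus K$. Every point has a neighborhood meeting at most one $O_i$. On it, $h$ equals $h_i$ (or the identity), and on its intersection with the open set $X\setminus K$, $h^{-1}$ equals $h_i^{-1}$ (or the identity). So $h$ is a $C^p$ diffeomorphism, and it is the identity off $O$.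

This proves (1)⇒(3). With (3)⇒(2)⇒(4)⇒(1), Theorem B is proved. $\square$
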